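# Chord diagram classes and the Gaussian moment functional: D-finiteness for finitely many forbidden patterns

## Chord diagrams, restrictions, classes, D-finite series

**Definition (chord diagram).** A chord diagram with $n$ chords is the set of points $1,2,\dots,2n$ on a line, partitioned into $n$ pairs; each pair is joined by a chord. For $n=0$ there is exactly one, the empty diagram.

For example, there are three chord diagrams with two chords: $\{1,2\}\{3,4\}$, $\{1,3\}\{2,4\}$, $\{1,4\}\{2,3\}$. In general $2n$ points can be paired in $(2n-1)!!=(2n-1)(2n-3)\cdots 3\cdot 1$ ways: choose the partner of point $1$, then continue. We put $(-1)!!=1$.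

**Definition (partial chord diagram).** A partial chord diagram on $m$ points is the line of points $1,\dots,m$ in which each point is either isolated or joined by a chord to exactly one other point.

For example, on two points there are two of them: the single chord $\{1,2\}$, and two isolated points.

**Definition (restriction).** Let $C$ be a chord diagram with $n$ chords and $I=[\alpha,\beta]\subseteq\{1,\dots,2n\}$ a nonempty integer interval. The restriction $C^I$ is obtained by deleting all points outside $I$, deleting all chords that have an endpoint outside $I$, and relabeling the remaining points $1,\dots,\beta-\alpha+1$ in order. A point of $I$ whose partner lies outside $I$ becomes isolated.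

For example, if $C=\{1,4\}\{2,3\}$, then $C^{[1,3]}$ has three points, the chord $\{2,3\}$, and the isolated point $1$.

**Definition (containment, class).** $C$ contains the partial chord diagram $P$ if $C^I=P$ for some interval $I$; otherwise $C$ avoids $P$. The set $\mathcal C=\operatorname{Av}(P_1,\dots,P_k)$ of chord diagrams that avoid all of $P_1,\dots,P_k$ is a chord diagram class. Let $\mathcal C_n$ be the number of its members with $n$ chords, and
$$f_{\mathcal C}(z)=\sum_{n\ge0}\mathcal C_nz^n .$$

For example, $\{1,3\}\{2,4\}$ avoids the two-point pattern "one chord $\{1,2\}$", while $\{1,4\}\{2,3\}$ contains it, at $I=[2,3]$. The pattern has to occur on *consecutive* points.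

If some $P_i$ has $0$ points, then by convention it is contained either in everything (so $f_{\mathcal C}=0$) or in nothing (so it can be dropped). From now on every $P_i$ has $|P_i|\ge1$ points. The empty list, $k=0$, is allowed.

**Definition (D-finite).** A series $f\in\mathbf Q[[z]]$ is D-finite if it satisfies $\sum_{j=0}^r p_j(z)f^{(j)}(z)=0$ with $p_j\in\mathbf Q[z]$ not all zero. A series $F$ in $z,t_1,\dots,t_k$ is D-finite jointly in all variables if its partial derivatives of all orders span a finite-dimensional $\mathbf Q(z,t)$-space.

For an example take all chord diagrams, that is, $k=0$. Put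
$$\Phi(s)=\sum_{k\ge0}(2k-1)!!\,s^k .$$
From $(2k+1)!!=(2k+1)(2k-1)!!$ we get $\Phi=1+\sum_{k\ge 0}(2k+1)(2k-1)!!\,s^{k+1}=1+s\Phi+2s^2\Phi'$. Differentiating once gives the homogeneous equation $2s^2\Phi''+(5s-1)\Phi'+\Phi=0$. So $\Phi$ is D-finite although its radius of convergence is $0$.

**Definition (Puiseux series).** A Puiseux series over $\overline{\mathbf Q}$ is an element of $\overline{\mathbf Q}((x^{1/e}))$ for some integer $e\ge1$. Its valuation is its smallest exponent.

For example, $x^{-1/2}+x$ is one, of valuation $-\tfrac12$. The Newton–Puiseux theorem says that Puiseux series over $\overline{\mathbf Q}$ form an algebraically closed field. It is used only for Theorem 2(b).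

**The question.** A conjecture stated in "Permutation Patterns 2019" (https://lipn.fr/~banderier/Papers/pp2019-abstracts.pdf) asserts: for any finite set of partial chord diagrams $P_1,\dots,P_k$, the series $f_{\mathcal C}(z)$ is D-finite. Is it true? The answer is yes, and the proof gives more.

**Theorem 1.** For any finite set $P_1,\dots,P_k$, the series $f_{\mathcal C}(z)$ satisfies a nontrivial homogeneous linear differential equation over $\mathbf Q[z]$.

**Theorem 2.** Let $m=\max(1,|P_1|,\dots,|P_k|)$.

- **(a)** The equation in Theorem 1 can be taken of order $\le d+1$, where $d$ is the number of distinct roots in $u$ of an explicit determinant $D(x,u)$, given in (4) below; in particular of order $\le(4m-2)^m+1$. If $\mathrm{occ}_i(C)$ is the number of intervals $I$ with $C^I=P_i$, then $F(z,t_1,\dots,t_k)=\sum_Cz^{|C|}\prod_it_i^{\mathrm{occ}_i(C)}$ ($|C|$ the number of chords) is D-finite jointly in all variables.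
- **(b)** $f_{\mathcal C}(x^2)=a_0(x)+\sum_{i=1}^da_i(x)\,\Phi\big(x^2\beta_i(x)^2\big)$, where the $a_i,\beta_i$ are Puiseux series over $\overline{\mathbf Q}$ algebraic over $\mathbf Q(x)$, and the $\beta_i$ have no negative exponents.
- **(c)** There is a computable rational $\kappa\in[0,1]$ such that: if $\kappa=0$, then $f_{\mathcal C}$ is rational; if $\kappa>0$, then $\log\mathcal C_n=\kappa\,n\log n+O(n)$. Hence "$f_{\mathcal C}$ is rational", "$f_{\mathcal C}$ is algebraic", "$f_{\mathcal C}$ has positive radius of convergence" and "the number of chords of length $\ge m$ in members of $\mathcal C$ is bounded" are equivalent. Every rational $\kappa\in[0,1]$ occurs.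
- **(d)** There are infinite pattern sets whose classes have non-D-finite generating function.

## Four classes by hand

**One isolated point.** Every nonempty diagram contains it, so $f_{\mathcal C}=1$.

**Two isolated points (on two points).** Avoiding it means that any two adjacent points are joined. With $n\ge2$ chords both $\{1,2\}$ and $\{2,3\}$ would be chords, which is impossible. So $f_{\mathcal C}=1+z$.

**A rational class with a long chord.** Forbid all partial diagrams on $4$ points except two: $\{1,2\}\{3,4\}$, and the diagram with the single chord $\{2,3\}$. For $n=0,1$ there is no window of four points, so the counts are $1,1$. For $n=2$ the diagram itself must be $\{1,2\}\{3,4\}$, so the count is $1$. Let $n\ge3$. If the window $[1,4]$ reads $\{1,2\}\{3,4\}$, then $[2,5]$ contains $\{3,4\}$ as its middle chord, $[3,6]$ starts with $\{3,4\}$ and hence contains $\{5,6\}$, and so on: all chords join $2i-1$ to $2i$. If $[1,4]$ has only the middle chord, then similarly $\{2,3\},\{4,5\},\dots,\{2n-2,2n-1\}$ are chords, and $1$ is left to be joined to $2n$. Both diagrams are in the class, so $f_{\mathcal C}=1+z+z^2+\frac{2z^3}{1-z}$.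

**The chord on two points.** Let $\mathcal C=\operatorname{Av}(\{1,2\})$: no chord joins adjacent points. A set of $j$ disjoint adjacent pairs in $[2n]$ can be chosen in $\binom{2n-j}{j}$ ways (arrange $j$ dominoes and $2n-2j$ single cells in a row). By inclusion–exclusion,
$$\mathcal C_n=\sum_{j}(-1)^j\binom{2n-j}{j}(2n-2j-1)!!,$$
so $\mathcal C_0,\dots,\mathcal C_3=1,\,0,\,3-3+1=1,\,15-15+6-1=5$. This example will accompany the proof.

## What a window of $m$ points sees, and why a direct count fails

Throughout, $[N]=\{1,\dots,N\}$. Call the chord joining $a<b$ *short* if $b-a\le m-1$, and *long* otherwise. A **short partial matching** (SPM) on $[N]$ is a set $S$ of disjoint short chords on $[N]$. Its restriction $S^I$ is defined as for chord diagrams, uncovered points being isolated. For example, if $m=3$, then $\{1,3\}\{4,5\}$ is an SPM on $[6]$, with uncovered ("free") points $2$ and $6$. Call $S$ *good* if $S^I\notin\{P_1,\dots,P_k\}$ for all intervals $I\subseteq[N]$ with $|I|\le m$. For a chord diagram $C$ let $S(C)$ be its set of short chords.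

**Step 1: locality.** *This step replaces "$C$ avoids the $P_i$" by a condition on short chords.* An interval with $C^I=P_i$ has $|I|=|P_i|\le m$. If $|I|\le m$, two points of $I$ are at distance at most $m-1$, so they are joined in $C$ iff they are joined by a short chord of $C$. Thus $C^I=S(C)^I$, and
$$C\in\mathcal C\iff S(C)\text{ is good}.$$

Write $N(S)=\#\{C:S(C)=S\}$ for an SPM $S$ on $[2n]$. Then $\mathcal C_n=\sum_{S\text{ good}}N(S)$.

The natural plan is now this. Good SPMs are described by a condition on windows of $m$ points, so a finite automaton generates them, with a variable $u$ marking free points. Then replace $u^{2k}$ by the number of ways to join $2k$ free points by long chords. The plan stops at the last sentence: that number is not a function of $k$. Take $m=2$ and six points. For $S=\{\{2,3\}\}$ the free points are $1,4,5,6$. Of their three pairings, $14|56$ and $16|45$ contain a short chord and $15|46$ does not, so $N(S)=1$. For $S=\{\{3,4\}\}$ the free points are $1,2,5,6$; the pairings $15|26$ and $16|25$ are allowed and $12|56$ is not, so $N(S)=2$. The *positions* of the free points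 matter, because the added chords must not be short.

What gets past this is to let the added chords be arbitrary, so that only the number of points matters, and to correct by signs. The correction adds further short chords, and these are still visible to the automaton.

## Signed pairs of short partial matchings

**Step 2: inclusion–exclusion.** *This step writes $\mathcal C_n$ as a signed sum in which only the number of uncovered points enters through a double factorial.* For every SPM $S$ on $[2n]$,
$$N(S)=\sum_{T\supseteq S}(-1)^{|T\setminus S|}(2n-2|T|-1)!!,\tag{1}$$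
where $T$ ranges over SPMs on $[2n]$.

Indeed, $(2n-2|T|-1)!!$ counts the chord diagrams $C\supseteq T$, since the $2n-2|T|$ uncovered points are paired arbitrarily. As $T$ consists of short chords, $C\supseteq T$ iff $T\subseteq S(C)$. Exchanging sums, the right side of (1) is
$$\sum_{C\supseteq S}\ \sum_{S\subseteq T\subseteq S(C)}(-1)^{|T\setminus S|}.$$
Every set $T$ between $S$ and $S(C)$ is an SPM, so the inner sum is $(1-1)^{|S(C)\setminus S|}$, which is $1$ if $S(C)=S$ and $0$ otherwise. This proves (1). Summing over good $S$,
$$\mathcal C_n=\sum_{\substack{S\subseteq T\text{ SPMs on }[2n]\\S\text{ good}}}(-1)^{|T\setminus S|}(2n-2|T|-1)!!.\tag{2}$$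

**Step 3: transfer matrix.** *This step shows that the pairs $(S,T)$ in (2) have a rational generating function.*

*Encoding.* Let $\mathcal A=\{0\}\cup\{(e,\varepsilon):1\le|e|\le m-1,\ \varepsilon\in\{0,1\}\}$, an alphabet of $4m-3$ letters. Encode a pair $S\subseteq T$ of SPMs on $[N]$ by the word $w\in\mathcal A^N$ with $w_a=0$ if $T$ does not cover $a$, and $w_a=(e,\varepsilon)$ if $T$ joins $a$ to $a+e$, where $\varepsilon=1$ iff that chord is in $S$. For example, with $m=3$, $N=6$, $T=\{1,3\}\{4,5\}$ and $S=\{1,3\}$, the word is
$$(2,1),\ 0,\ (-2,1),\ (1,0),\ (-1,0),\ 0 .$$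
A word $w$ encodes such a pair with $S$ good iff

1. whenever $w_a=(e,\varepsilon)$, we have $a+e\in[N]$ and $w_{a+e}=(-e,\varepsilon)$;
2. $S^I\notin\{P_1,\dots,P_k\}$ for every interval $I\subseteq[N]$ with $|I|\le m$, where $S^I$ is read off from $w|_I$: positions $i<j$ of $I$ are joined iff $w_i=(j-i,1)$.

*Windows.* Let $\#$ be a new letter, and let $V$ be the set of words $v$ of length $m$ over $\mathcal A\cup\{\#\}$ such that

- if $v_i=(e,\varepsilon)$ and $1\le i+e\le m$, then $v_{i+e}=(-e,\varepsilon)$;
- no interval of positions carrying only letters of $\mathcal A$ reads (as in 2) one of the $P_i$.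

Claim: $w$ satisfies 1 and 2 iff all length-$m$ factors of $\#^mw\#^m$ lie in $V$. If 1 and 2 hold, each factor clearly satisfies both bullets, since an interval of $\mathcal A$-letters in a factor is an interval of $[N]$ of size at most $m$. Conversely, suppose all factors lie in $V$. If $w_a=(e,\varepsilon)$, then $|e|+1\le m$, and position $a+e$ exists in the padded word, so some factor contains both positions $a$ and $a+e$. The first bullet says that the letter at $a+e$ is $(-e,\varepsilon)$. In particular it is not $\#$, so $a+e\in[N]$. That is 1. Any $I$ as in 2 lies in some factor, and the second bullet gives 2.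

*Matrices.* For $a\in\mathcal A\cup\{\#\}$ let $M_a$ be the $V\times V$ matrix with $(M_a)_{v,v'}=1$ if $v'=v_2\cdots v_ma$ and $0$ otherwise. Let $s=\#^m\in V$, with $e_s$ its basis vector. Reading $w$ and then $\#^m$ from $s$ is possible inside $V$ exactly when all factors lie in $V$, and it ends at $s$. So $e_s^{\top}M_{w_1}\cdots M_{w_N}M_\#^me_s$ is $1$ if $w$ satisfies 1 and 2, and $0$ otherwise.

*Signs and weights.* Put $M(u)=M'+uM_0$ with
$$M'=\sum_{e>0}\big(M_{(e,1)}-M_{(e,0)}\big)+\sum_{e<0,\ \varepsilon}M_{(e,\varepsilon)} .$$
Each chord of $T$ has exactly one left end (a letter with $e>0$), which contributes $-1$ iff the chord is not in $S$. Each of the $N-2|T|$ uncovered points contributes $u$. Hence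
$$R(x,u):=e_s^{\top}(I-xM(u))^{-1}M_\#^me_s=\sum_{N\ge0}x^N\sum_{\substack{S\subseteq T\text{ on }[N]\\S\text{ good}}}(-1)^{|T\setminus S|}u^{N-2|T|}\in\mathbf Q[u][[x]].\tag{3}$$
By the adjugate formula, $R=H/D$ with $H\in\mathbf Q[x,u]$ and
$$D(x,u)=\det(I-xM'-xuM_0)\in\mathbf Q[x,u],\qquad D(0,u)=1.\tag{4}$$

*The functional.* Let $L$ be the linear functional on polynomials in $u$ with
$$L(u^{2k})=(2k-1)!!,\qquad L(u^{2k+1})=0,$$
applied coefficientwise in $x$. For odd $N$ the coefficient of $x^N$ in (3) contains only odd powers of $u$, so $L$ kills it. For $N=2n$, $L$ turns it into the right side of (2). Therefore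
$$f_{\mathcal C}(x^2)=L(R).\tag{5}$$

**Example.** For $\operatorname{Av}(\{1,2\})$ we have $m=2$, and only $S=\emptyset$ is good. A set $T$ is a tiling of $[N]$ by single cells (weight $xu$) and dominoes (weight $-x^2$). So $R=\dfrac1{1-xu+x^2}$. Then
$$f_{\mathcal C}(x^2)=L\Big(\frac{1}{1+x^2}\cdot\frac1{1-\frac{xu}{1+x^2}}\Big)=\frac1{1+x^2}\,\Phi\Big(\frac{x^2}{(1+x^2)^2}\Big).$$
Check: with $z=x^2$ and $w=z/(1+z)^2=z-2z^2+3z^3-\cdots$, we get $\Phi(w)=1+w+3w^2+15w^3+\cdots=1+z+z^2+6z^3+\cdots$. Multiplying by $1-z+z^2-z^3+\cdots$ gives $1+0z+z^2+5z^3+\cdots$, as before.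

## Integration by parts modulo a rational denominator

It remains to see why $L$ of a rational function is D-finite. On polynomials, $L$ is the moment functional of the Gaussian: $L(p)=\frac1{\sqrt{2\pi}}\int_{\mathbf R} p(u)e^{-u^2/2}\,du$. Since $\partial_u(p\,e^{-u^2/2})=(\partial_up-up)e^{-u^2/2}$, the functional vanishes on every $\partial_up-up$. This identity will be checked algebraically below; it is the only property of $L$ that we need. With it one lowers pole orders in $u$ as in Hermite reduction, and finitely many integrals remain.

**Lemma 3.** Let $k$ be a field of characteristic $0$, $D\in k[x,u]$ with $D(0,u)=1$, $K=k(x)$, $A=K[u,1/D]\subset k(x,u)$, and let $d$ be the number of distinct roots of $D$, as a polynomial in $u$, in $\overline K$. Then $L:A\to k((x))$ is well defined, and $W=L(A)$ is a $K$-subspace of $k((x))$ of dimension $\le d+1$ that is closed under $d/dx$.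

**Step 4a: $L$ makes sense on $A$.** *This step places $A$ inside a ring of series on which $L$ acts coefficientwise.* Let $k[u]((x))$ be the ring of Laurent series in $x$ with coefficients in $k[u]$; it is an integral domain. We have $K[u]\subset k((x))[u]\subset k[u]((x))$. Since $D(0,u)=1$, we can write $D=1-xE$ with $E\in k[u][x]$, and $\sum_j x^jE^j$ is an inverse of $D$ in $k[u][[x]]$. So $A$ embeds in $k[u]((x))$. By the quotient rule the embedding is compatible with $\partial_x$ and $\partial_u$.

Define $L(\sum_nx^np_n(u))=\sum_nx^nL(p_n)$. Multiplying by $\sum_jc_jx^j\in k((x))$ replaces $p_n$ by the finite sum $\sum_jc_jp_{n-j}$, so $L$ is $k((x))$-linear. It commutes with $\partial_x$, because $\partial_x$ only multiplies coefficients by integers and shifts them. Hence $W=L(A)$ is a $K$-subspace of $k((x))$, and since $A$ is closed under $\partial_x$, the formula $\frac d{dx}L(h)=L(\partial_xh)$ shows that $W$ is closed under $d/dx$.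

**Step 4b: the kernel contains $\delta A$.** *This step is the integration by parts.* Put $\delta=\partial_u-u$, meaning $\delta h=\partial_uh-uh$. Then $L(\delta h)=0$ for all $h\in k[u]((x))$. By linearity it suffices to take $h=u^l$, with $\delta u^l=l\,u^{l-1}-u^{l+1}$. For even $l$ only odd powers occur, and $L$ gives $0$. For odd $l$ it gives $l\,(l-2)!!-l!!=0$.

**Step 4c: reduction of poles.** *This step shows that $A$ modulo $\delta A$ has dimension at most $d+1$ over $K$.* Let $q\in K[u]$ be the product of the distinct monic irreducible factors of $D$ in $K[u]$ ($q=1$ if there are none). In characteristic $0$ it has distinct roots, so $\deg_uq=d$ and $\gcd(q,\partial_uq)=1$. Up to a unit of $K$ we have $q\mid D\mid q^r$ for some $r\ge1$, so $A=K[u,1/q]$.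

Consider $a/q^j$ with $a\in K[u]$ and $j\ge2$. Write $a=bq+c\,\partial_uq$ with $b,c\in K[u]$. From
$$\delta\Big(\frac c{q^{j-1}}\Big)=\frac{\partial_uc-uc}{q^{j-1}}-(j-1)\frac{c\,\partial_uq}{q^j}$$
we get
$$\frac a{q^j}\equiv\frac{b+\frac{\partial_uc-uc}{j-1}}{q^{j-1}}\pmod{\delta A}.\tag{6}$$
Repeating this, and dividing with remainder at the end, every element of $A$ is congruent to $p_0+p/q$ with $p_0,p\in K[u]$ and $\deg_up<d$. Moreover $\delta u^l\in\delta A$ gives $u^{l+1}\equiv l\,u^{l-1}$ for $l\ge0$ (so $u\equiv0$ when $l=0$), which reduces $p_0$ to a constant of $K$.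

By Step 4b, $W$ is therefore spanned over $K$ by $L(1)=1$ and $L(u^i/q)$, $0\le i<d$. So $\dim_KW\le d+1$, which proves Lemma 3. $\square$

**Step 5: from $W$ to a differential equation.** *This step returns from $x$ to $z=x^2$.* Take $k=\mathbf Q$ and $D$ from (4). By (5), $g(x):=f_{\mathcal C}(x^2)=L(R)$ lies in $W$. The operator $\theta=\frac1{2x}\frac d{dx}$ preserves $W$, and $\theta^jg=f_{\mathcal C}^{(j)}(x^2)$. The $d+2$ elements $g,\theta g,\dots,\theta^{d+1}g$ of $W$ are dependent over $\mathbf Q(x)$: there are $c_0,\dots,c_{d+1}\in\mathbf Q(x)$, not all $0$, with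
$$\sum_jc_j(x)\,f_{\mathcal C}^{(j)}(x^2)=0 .$$
Every $c\in\mathbf Q(x)$ can be written $c=a(x^2)+x\,b(x^2)$ with $a,b\in\mathbf Q(z)$: if $c=P/Q$, multiply numerator and denominator by $Q(-x)$; the denominator $Q(x)Q(-x)$ is even, hence a polynomial in $x^2$, and the numerator splits into its even and odd parts. Write $c_j=a_j(x^2)+x\,b_j(x^2)$. The even and odd powers of $x$ must vanish separately, so
$$\sum_ja_j(z)f_{\mathcal C}^{(j)}(z)=0\qquad\text{and}\qquad\sum_jb_j(z)f_{\mathcal C}^{(j)}(z)=0 ,$$
and at least one of these is nontrivial. Clearing denominators proves Theorem 1, with order $\le d+1$. $\blacksquare$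

**Example: the reduction carried out.** Take $R=1/q$ with $q=1+x^2-xu$, so $d=1$. (Here $q$ is not normalized to be monic in $u$; this changes it only by a unit of $K$.) Then $\partial_xR=(u-2x)/q^2$ and $\partial_uq=-x$. Since $u=(1+x^2-q)/x$,
$$u-2x=-\frac1x\,q+\frac{1-x^2}x=bq+c\,\partial_uq,\qquad b=-\frac1x,\quad c=-\frac{1-x^2}{x^2}.$$
By (6) with $j=2$, $\ \partial_xR\equiv\big(-\frac1x+\frac{1-x^2}{x^2}u\big)/q$. Using $\frac uq=\frac{1+x^2}x\cdot\frac1q-\frac1x$ and applying $L$, we obtain for $g=L(R)$
$$g'=\Big(-\frac1x+\frac{1-x^4}{x^3}\Big)g-\frac{1-x^2}{x^3}=\frac{1-x^2-x^4}{x^3}\,g-\frac{1-x^2}{x^3}.$$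
Since $g'=2xf'(x^2)$, this says $2z^2f'=(1-z-z^2)f-(1-z)$, that is, $\mathcal C_n=(2n-1)\mathcal C_{n-1}+\mathcal C_{n-2}$ for $n\ge2$: the counts are $1,0,1,5,36,\dots$, in agreement with the hand computation. Eliminating the inhomogeneous term costs one more derivative, hence order $2=d+1$.

## Order bound and joint statistics: Theorem 2(a)

**Order.** *This reads the bound off the determinant.* Step 5 gave order $\le d+1$, and $d\le\deg_uD\le|V|\le(4m-2)^m$, since the alphabet $\mathcal A\cup\{\#\}$ has $4m-2$ letters.

**Joint statistics.** *We mark occurrences of the patterns instead of forbidding them.* Drop the second bullet in the definition of $V$. Multiply the $(v,v')$ entry of each $M_a$ with $a\in\mathcal A$ by $\prod_it_i^{\epsilon_i(v')}$, where $\epsilon_i(v')=1$ if the last $|P_i|$ letters of $v'$ lie in $\mathcal A$ and read $P_i$, and $\epsilon_i(v')=0$ otherwise. Each interval $I\subseteq[N]$ of size $|P_i|\le m$ is inspected exactly once, when its last letter is read. So along a word that encodes $(S,T)$ the weights multiply to $\prod_it_i^{\mathrm{occ}_i(S)}$, where $\mathrm{occ}_i(S)$ counts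 the intervals $I$ with $S^I=P_i$. By Step 1, $\mathrm{occ}_i(C)=\mathrm{occ}_i(S(C))$. Hence, by (1),
$$\sum_{|C|=n}\prod_it_i^{\mathrm{occ}_i(C)}=\sum_S\prod_it_i^{\mathrm{occ}_i(S)}N(S)=\sum_{S\subseteq T\text{ on }[2n]}\prod_it_i^{\mathrm{occ}_i(S)}(-1)^{|T\setminus S|}(2n-2|T|-1)!! ,$$
and as in Step 3, $F(x^2,t)=L(R)$ with $R$ rational with denominator $D\in\mathbf Q[t][x,u]$, $D|_{x=0}=1$.

Apply Lemma 3 with $k=\mathbf Q(t)$, and let $d$ now be the number of distinct roots of this $D$. The ring $A=K[u,1/D]$ is also closed under each $\partial_{t_i}$, since $\partial_{t_i}(1/D)=-(\partial_{t_i}D)/D^2$. On $k[u]((x))$ the derivation $\partial_{t_i}$ acts coefficientwise and commutes with $L$, since the numbers $L(u^l)$ do not depend on $t$. So $W$ is a $\mathbf Q(x,t)$-space of dimension $\le d+1$, closed under $\frac1{2x}\partial_x$ and all $\partial_{t_i}$, and it contains $F(x^2,t)$. It therefore contains all partial derivatives of $F$ in $z$ and $t$, evaluated at $z=x^2$, and any $d+2$ of them are dependent over $\mathbf Q(x,t)$. The even/odd splitting of Step 5, now over $\mathbf Q(t)$, makes them dependent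 over $\mathbf Q(z,t)$. So the partial derivatives span a $\mathbf Q(z,t)$-space of dimension $\le d+1$. $\blacksquare$

**Example.** For $P_1=\{1,2\}$ a domino has weight $tx^2$ (chord in $S$) or $-x^2$ (chord in $T\setminus S$), so $F(x^2,t)=L\big(1/(1-xu-(t-1)x^2)\big)$. The coefficient of $x^4$ is $L\big(u^4+3(t-1)u^2+(t-1)^2\big)=3+3(t-1)+(t-1)^2=t^2+t+1$. Indeed the three diagrams $\{1,2\}\{3,4\}$, $\{1,4\}\{2,3\}$, $\{1,3\}\{2,4\}$ have $2$, $1$, $0$ occurrences.

## Partial fractions and the series $\Phi$: Theorem 2(b)

**Step b1: factoring the denominator.** *We make the roots of $D$ into Puiseux series of nonnegative valuation.* Put $y=xu$ and $\Delta(x,y)=\det(I-xM'-yM_0)$, so that $D(x,u)=\Delta(x,xu)$; and $R$ is $1/\Delta$ times a polynomial in $x,y$. As $\Delta(x,0)=\det(I-xM')\in1+x\mathbf Q[x]$, the polynomial $\Delta(x,y)/\Delta(x,0)\in\mathbf Q[[x]][y]$ has constant term $1$. By Newton–Puiseux,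
$$\Delta(x,y)=\Delta(x,0)\prod_{i=1}^d(1-\beta_iy)^{e_i}$$
with distinct nonzero Puiseux series $\beta_i$, algebraic over $\mathbf Q(x)$. The roots in $y$ are $x$ times the roots in $u$, so their number is the same $d$ as before. Each $\beta_i$ is a root of the reversed polynomial $y^r\Delta(x,1/y)/\Delta(x,0)$, $r=\deg_y\Delta$, which is monic in $y$ with coefficients in $\mathbf Q[[x]]$. A root $\beta$ of such a polynomial has no negative exponents: if its valuation were $\nu<0$, then $\beta^r$ would have valuation $r\nu$, all other terms would have valuation at least $(r-1)\nu>r\nu$, and the sum could not vanish. So $\beta_i\in\overline{\mathbf Q}[[x^{1/e}]]$ for a common $e$.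

**Step b2: partial fractions.** *This reduces $L(R)$ to the series $\Psi_j(\tau)=L((1-\tau u)^{-j})\in\mathbf Q[[\tau]]$.* Over $K'=\mathbf Q(x,\beta_1,\dots,\beta_d)$ we have
$$R=p(y)+\sum_{i,j}c_{ij}(1-\beta_iy)^{-j},\qquad p\in K'[y],\ c_{ij}\in K' .$$
Enlarge $e$ if necessary; all elements of $K'$ lie in $\overline{\mathbf Q}((x^{1/e}))$. Extend $L$ coefficientwise to $\overline{\mathbf Q}[u]((x^{1/e}))$; as in Step 4a it is $\overline{\mathbf Q}((x^{1/e}))$-linear. Since $x\beta_i$ has positive valuation, $1-\beta_ixu$ is a unit of $\overline{\mathbf Q}[u][[x^{1/e}]]$, with $(1-\beta_ixu)^{-j}=\sum_l\binom{l+j-1}{j-1}(x\beta_i)^lu^l$. So the partial fraction identity holds in the domain $\overline{\mathbf Q}[u]((x^{1/e}))$. In each coefficient of a power of $x^{1/e}$ only finitely many $l$ contribute, so $L((1-\beta_ixu)^{-j})=\Psi_j(x\beta_i)$. Hence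
$$f_{\mathcal C}(x^2)=L(R)=L(p(xu))+\sum_{i,j}c_{ij}\Psi_j(x\beta_i),\qquad L(p(xu))\in K'.\tag{7}$$

**Step b3: all $\Psi_j$ reduce to $\Psi_1$.** *This leaves one transcendental series per root.* We have $\Psi_1(\tau)=\sum_k(2k-1)!!\,\tau^{2k}=\Phi(\tau^2)$. From $(2k+1)!!=(2k+1)(2k-1)!!$ we get $\Psi_1=1+\tau^2\Psi_1+\tau^3\Psi_1'$, so
$$\Psi_1'=\tau^{-3}\big((1-\tau^2)\Psi_1-1\big).$$
Next, writing $\tau u=1-(1-\tau u)$,
$$\tau\frac d{d\tau}(1-\tau u)^{-j}=j\,\tau u\,(1-\tau u)^{-j-1}=j\big[(1-\tau u)^{-j-1}-(1-\tau u)^{-j}\big],$$
so $\Psi_{j+1}=\Psi_j+\frac\tau j\Psi_j'$. The space $\mathbf Q[\tau,\tau^{-1}]+\mathbf Q[\tau,\tau^{-1}]\Psi_1$ is closed under $d/d\tau$ by the formula for $\Psi_1'$, so by induction it contains all $\Psi_j$.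

Now substitute $\tau=x\beta_i$. It is nonzero of positive valuation, so substitution is a ring homomorphism $\mathbf Q((\tau))\to\overline{\mathbf Q}((x^{1/e}))$, and $\Psi_j(x\beta_i)\in K'+K'\,\Phi(x^2\beta_i^2)$. Inserting this into (7) and collecting terms gives the formula of Theorem 2(b), with all $a_i\in K'$. $\blacksquare$

In the running example $1-xu+x^2=1+x^2-y$, so $\beta_1=1/(1+x^2)$, and the formula holds with $a_0=0$, $a_1=1/(1+x^2)$.

## Density of free points and the dichotomy: Theorem 2(c)

**Step c1: the graph and $\kappa$.** *We build a finite graph whose paths are the good SPMs.* Encode an SPM $S$ on $[N]$ alone by a word over $\{0\}\cup\{\pm e:1\le e\le m-1\}$, with $0$ for free points and $e$ at a point $a$ joined to $a+e$. As in Step 3, the words of good SPMs are those for which all length-$m$ factors of $\#^mw\#^m$ lie in a finite set of allowed windows: if $v_i=e$ and $1\le i+e\le m$, then $v_{i+e}=-e$; and no interval of letters $\ne\#$ reads a $P_i$. Take the allowed windows as vertices and draw an edge $v\to v_2\cdots v_ma$ labeled $a$. Let $\Gamma$ be the part formed by the vertices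 that can be reached from $\#^m$ by letters $\ne\#$ and from which acceptance is possible (by letters $\ne\#$ followed by $\#^m$), with the edges labeled by letters $\ne\#$. Call a vertex terminal if reading $\#^m$ from it is allowed. Then good words are exactly the labels of paths in $\Gamma$ from $\#^m$ to terminal vertices. Let $|\Gamma|$ be the number of vertices, and let
$$\kappa=\max_{\text{simple cycles of }\Gamma}\frac{\text{number of }0\text{-edges}}{\text{length}},\qquad\kappa=0\text{ if there is no cycle}.$$
This is a computable rational number in $[0,1]$.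

For $\operatorname{Av}(\{1,2\})$ the graph is $\#\#\to\#0\to00$ with a loop at $00$: the window with letters $1,-1$ reads the pattern, so a letter $1$ can never be accepted. The only cycle has ratio $1$, so $\kappa=1$.

**Step c2: heredity.** *Good SPMs can be cut down to intervals.* If $S$ on $[N]$ is good, so is $S^J$ for each interval $J$: for an interval $I$ of $S^J$ we have $(S^J)^I=S^{I'}$ for the corresponding $I'\subseteq J$. Free points in $J$ remain free.

**Step c3: the number of free points.** *This gives $\kappa$ its meaning.* Let $\phi(N)$ be the maximum number of free points of a good SPM on $[N]$ (and $0$ if there is none). A path with $N$ edges in $\Gamma$ decomposes into simple cycles and a simple path with fewer than $|\Gamma|$ edges. Each cycle has at most $\kappa$ times its length $0$-edges, so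
$$\phi(N)\le\kappa N+|\Gamma|.\tag{8}$$
If $\kappa>0$, let $v$ be the label of a cycle attaining $\kappa$. Taking $w_1$ to lead from $\#^m$ to the cycle and $w_2$ to lead from it to a terminal vertex, all words $w_1v^rw_2$ are good. Any $|v|$ consecutive positions inside $v^r$ contain exactly $\kappa|v|$ zeros. By heredity, a window of length $N$ inside $v^r$ ($r$ large) gives a good SPM on $[N]$ with at least $\lfloor N/|v|\rfloor\,\kappa|v|\ge\kappa N-|v|$ free points. So $\phi(N)=\kappa N+O(1)$ if $\kappa>0$.

**Step c4: $\kappa=0$ gives rationality.** *Here $R$ is a polynomial in $u$.* By (8) every good SPM has at most $|\Gamma|$ free points. The endpoints of long chords of $C\in\mathcal C$ are free points of $S(C)$, so $C$ has at most $|\Gamma|/2$ long chords. In (3), $N-2|T|\le N-2|S|\le|\Gamma|$, so $R=\sum_{j\le|\Gamma|}r_j(x)u^j$ with $r_j\in\mathbf Q[[x]]$. Thus $H=RD$ in $\mathbf Q((x))[u]$: the remainder of $H$ on division by $D$ is $0$ and the quotient is $R$. Division with remainder can also be carried out in $\mathbf Q(x)[u]$, and by uniqueness it gives the same result. So $R\in\mathbf Q(x)[u]$,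 that is, $r_j\in\mathbf Q(x)$. By (5), $f_{\mathcal C}(x^2)=\sum_k(2k-1)!!\,r_{2k}(x)\in\mathbf Q(x)$. It is even in $x$, hence lies in $\mathbf Q(x^2)$ by the splitting in Step 5. So $f_{\mathcal C}$ is rational.

**Step c5: $\kappa>0$, lower bound.** *We complete one good SPM in many ways by long chords only.* Let $S$ be a good SPM on $[2n]$ with $\phi(2n)$ free points $p_1<\dots<p_{2k}$; the number of free points in $[2n]$ is even. By Step c3, $k=\kappa n+O(1)$; let $n$ be so large that $k\ge m$. For each permutation $\sigma$ of $[k]$ fixing $k-m+1,\dots,k$, join $p_i$ to $p_{k+\sigma(i)}$ for $1\le i\le k$. For $i\le k-m$ the length is at least $k+\sigma(i)-i\ge k+1-(k-m)=m+1$. For $i>k-m$ we have $\sigma(i)=i$, and the length is at least $k\ge m$. So all added chords are long, the resulting $C$ has $S(C)=S$, and $C\in\mathcal C$ by Step 1. Different $\sigma$ give different $C$, so $\mathcal C_n\ge(k-m)!$. With $r=k-m=\kappa n+O(1)$ and $r!\ge(r/e)^r$ (here $e$ is Euler's number), $\log\mathcal C_n\ge r\log r-r=\kappa n\log n-O(n)$.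

**Step c6: $\kappa>0$, upper bound.** *We count the choices of $S(C)$ and then of the long chords.* There are at most $(2m-1)^{2n}$ SPMs on $[2n]$, the alphabet having $2m-1$ letters. If $S$ has $2k>0$ free points, then $N(S)\le(2k-1)!!\le(2k)^k$; and $N(S)\le1$ if $k=0$. For good $S$, $2k\le\phi(2n)=2\kappa n+O(1)$, so $k\log(2k)\le(\kappa n+O(1))\log(2n)$ and
$$\log\mathcal C_n\le2n\log(2m-1)+(\kappa n+O(1))\log(2n)=\kappa n\log n+O(n).$$

**Step c7: the equivalences.** *All four statements are equivalent to $\kappa=0$.* If $\kappa=0$, then $f_{\mathcal C}$ is rational, hence algebraic and of positive radius of convergence, and the number of long chords (those of length $\ge m$) is bounded by Step c4. If $\kappa>0$, then $\frac1n\log\mathcal C_n=\kappa\log n+O(1)\to\infty$, so the radius of convergence is $0$. Algebraic power series have positive radius of convergence (a textbook fact), so $f_{\mathcal C}$ is not algebraic, and not rational. The diagrams of Step c5 have $k=\kappa n+O(1)$ long chords, so the number of long chords is unbounded.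

**Step c8: every rational $\kappa\in[0,1]$ occurs.** *We force the short chords to follow a periodic pattern with prescribed density.* Let $p/q\in[0,1]$ with $q\ge1$, and put $a=2p$, $b=q-p$, $h=a+2b=2q$. Let $S_\infty$ be the $h$-periodic partial matching of $\mathbf Z$ whose period is $a$ free points followed by $b$ chords joining adjacent points. Let $m=h+2$, and let the $P_i$ be all partial chord diagrams on $m$ points that are *not* of the form $S_\infty^I$ with $|I|=m$. (The list is nonempty, so this $m$ is the $m$ of the theorem: there are at most $h$ restrictions $S_\infty^I$, but more than $h$ diagrams on $m=h+2$ points, for example those with a single chord $\{1,j\}$, $2\le j\le m$.)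

All restrictions of $S_\infty$ to finite intervals are good, because all $P_i$ have exactly $m$ points. So $\phi(N)\ge\lfloor N/h\rfloor a\ge\frac ahN-O(1)$. Conversely, let $S$ be good on $[N]$, $N\ge m$. Every chord of $S$ lies in a window of length $m$ in $[N]$, where $S$ reads some $S_\infty^I$; so it joins adjacent points. Hence, in each window of length $m$, the status of every interior point (free, joined to its left neighbor, joined to its right neighbor) is visible in the window. The same is true of $S_\infty$. So the $h$ interior points have the statuses of $h$ consecutive points of $S_\infty$, and exactly $a$ of them are free. Every block of $h$ consecutive points in $[2,N-1]$ is the interior of such a window. Covering $[2,N-1]$ by disjoint blocks of length $h$ up to fewer than $h$ points gives $\phi(N)\le\frac ahN+O(1)$. So $\phi(N)/N\to a/h$. On the other hand $\phi(N)/N\to\kappa$: if $\kappa>0$ this is Step c3; if $\kappa=0$ it follows from $0\le\phi(N)\le|\Gamma|$. Hence $\kappa=a/h=p/q$. $\blacksquare$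

For $p=0$, $q=1$ this is the third class computed by hand, with $f_{\mathcal C}=1+z+z^2+\frac{2z^3}{1-z}$ and at most one long chord (length $\ge4$) per diagram.

## Infinite pattern sets: Theorem 2(d)

**Step d1: an antichain.** *We need infinitely many diagrams none of which contains another.* For $j\ge1$ let $Q_j$ be the chord diagram on $2j$ points with chords $\{i,i+j\}$, $1\le i\le j$; for example $Q_2=\{1,3\}\{2,4\}$. Suppose $Q_j=Q_i^I$. As $Q_j$ has no isolated points, $I$ is closed under taking partners in $Q_i$. So $I$ contains some $p\le i$ together with $p+i$, hence the points $i$ and $i+1$ between them, hence their partners $2i$ and $1$. So $I$ is everything, and $j=i$.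

**Step d2: uncountably many generating functions.** *Different subsets of the antichain give different series.* For $J\subseteq\{1,2,\dots\}$ let $\mathcal C^J=\operatorname{Av}(Q_j:j\in J)$. Let $J\ne J'$, and let $j$ be the least element of the symmetric difference, say $j\in J$. A diagram with $j$ chords can contain $Q_l$ only if $l<j$, or if $l=j$ and the diagram is $Q_j$ itself. Below $j$ the sets $J,J'$ agree, so $\mathcal C^J$ and $\mathcal C^{J'}$ agree on diagrams with $j$ chords other than $Q_j$. Moreover $Q_j\notin\mathcal C^J$, while $Q_j\in\mathcal C^{J'}$ by Step d1, since $j\notin J'$. So the generating functions differ at $z^j$, and there are uncountably many of them.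

**Step d3: countably many D-finite series.** *We bound the solutions of each equation.* There are only countably many equations $\sum_jp_j(z)f^{(j)}=0$ over $\mathbf Q[z]$. Take a nontrivial one, with $p_j=\sum_ip_{ij}z^i$, and let $f=\sum f_nz^n$. The coefficient of $z^n$ gives
$$\sum_{i,j}p_{ij}\,(n-i+j)(n-i+j-1)\cdots(n-i+1)\,f_{n-i+j}=0$$
(with $f_l=0$ for $l<0$). Let $\mu=\max\{j-i:p_{ij}\ne0\}$. The coefficient of $f_{n+\mu}$ is $\sum_{j-i=\mu}p_{ij}(n+\mu)(n+\mu-1)\cdots(n+\mu-j+1)$, a nonzero polynomial in $n$, because its summands have different degrees $j$. So for all large $n$, $f_{n+\mu}$ is determined by earlier coefficients, and the solution space in $\mathbf Q[[z]]$ is finite-dimensional over $\mathbf Q$, hence countable. So only countably many series are D-finite over $\mathbf Q[z]$.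

By Steps d2 and d3, some (in fact uncountably many) $\mathcal C^J$ have a non-D-finite generating function, and by Theorem 1 such a $J$ is infinite. Hence "finite" cannot be dropped in the conjecture. $\blacksquare$
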